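\title{Every rational equivalence relation is the kernel of a rational function}

\begin{abstract}
We prove that every rational relation on words that is an equivalence relation on its domain has a regular cross-section, that is, a regular set of words meeting each class exactly once. Consequently every such relation is the kernel of a rational function, as had been conjectured. The main step is a bounded-delay property: when all classes are finite, every accepting run of a two-tape automaton for the relation on a pair $(v,v)$ keeps its two heads at bounded distance. The same bound then holds on the common prefix of two equivalent words whose remaining suffixes look alike to the automaton, and this lets a finite automaton compare equivalent words in a lexicographic order with look-ahead.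
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ and $\Delta$ be finite alphabets. The set $\Sigma^*\times\Delta^*$ is a monoid under componentwise concatenation, and its \emph{rational subsets} form the smallest family that contains the finite sets and is closed under union, product and generated submonoid. These subsets are the \emph{rational relations}; they are exactly the relations realized by finite transducers, or two-tape automata (Section~\ref{sec:prelim}). A \emph{rational function} is a rational relation $f\subseteq\Sigma^*\times\Delta^*$ that is a partial function, and its \emph{kernel} is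
\[
\ker f=\{(u,v)\in\Sigma^*\times\Sigma^* : u,v\in\mathrm{dom}(f),\ f(u)=f(v)\}.
\]
We consider two classes of relations on $\Sigma^*$. The class $\mathbf{RatEq}(\Sigma^*)$ consists of the rational relations $R\subseteq\Sigma^*\times\Sigma^*$ that are equivalence relations on their domains: reflexive on $\mathrm{dom}(R)$, symmetric and transitive. The domain need not be all of $\Sigma^*$. The class $\mathbf{KerRatF}(\Sigma^*)$ consists of the kernels of rational functions $f\subseteq\Sigma^*\times\Delta^*$, where $\Delta$ is any finite alphabet.

The kernel of $f$ is the composition of $f$ with $f^{-1}$, and rational relations are closed under inverse and composition, so $\mathbf{KerRatF}(\Sigma^*)\subseteq\mathbf{RatEq}(\Sigma^*)$. A relation in $\mathbf{RatEq}(\Sigma^*)$ is an equivalence that a finite automaton can confirm when it is given both words and reads each from left to right, at speeds of its own choosing. Membership in $\mathbf{KerRatF}(\Sigma^*)$ asks for more, at least in appearance: a complete invariant $f(u)$ that a transducer computes from $u$ alone. It has been conjectured that the two classes are the same; we take the problem from~\cite{RER}. We prove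 the conjecture in the following form. A \emph{cross-section} of an equivalence relation is a subset of its domain that meets every class in exactly one element.

\begin{theorem}\label{thm:main}
Let $R\subseteq\Sigma^*\times\Sigma^*$ be a rational relation that is an equivalence relation on $D=\mathrm{dom}(R)$. Then $R$ has a regular cross-section. Consequently $R=\ker f$ for a rational function $f$, which can be chosen with $f\subseteq R$, $f\circ f=f$ and $\Delta=\Sigma$. In particular $\mathbf{KerRatF}(\Sigma^*)=\mathbf{RatEq}(\Sigma^*)$ for every finite alphabet $\Sigma$.
\end{theorem}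

If $R$ has finitely many classes, any set of representatives is finite and hence regular. In general the first attempt is to fix a total order on words and to let $S$ consist of the least word of each class. Then $D\setminus S$ is the domain of $R\cap\{(w,w'):w'<w\}$. Domains of rational relations are regular, but an intersection of rational relations need not be rational, and the two obvious orders do fail.

\begin{example}[shortest words]\label{ex:shortlex}
Let the classes of $R$ be the pairs $\{a^{2m}b^n,\ c^md^{2n}\}$ with $m,n\ge1$. This $R$ is rational: it is the union of $\{(a^{2m}b^n,c^md^{2n}):m,n\ge1\}$, its inverse, and the identity on a regular set. Choose the shorter word of each class, and the word beginning with $a$ in case of a tie. The chosen words beginning with $a$ form the set $\{a^{2m}b^n:1\le m\le n\}$, which is not regular.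
\end{example}

\begin{example}[lexicographic order]\label{ex:lex}
Let $h$ be the morphism of $\{a,b\}^*$ with $h(a)=aa$, $h(b)=b$, and put $g(u)=ab\,h(u)$. The map $g$ is an injective rational function, so the pairs $\{uc,\ g(u)d\}$ with $u\in\{a,b\}^*$ are the classes of a rational equivalence relation. Choose the lexicographically smaller word of each class, with $a<b<c<d$. The infinite word $t=ab\,a^2b\,a^4b\,a^8b\cdots$ is fixed by $g$, so $g$ sends each prefix $p$ of $t$ to a longer prefix of $t$. Let $p$ be the longest common prefix of $uc$ and $t$, let $x$ be the letter after $p$ in $uc$ and $y\ne x$ the letter after $p$ in $t$. Then $g(u)d$ begins with $g(p)$, hence with $py$, so $uc$ is chosen exactly when $x=a$ and $y=b$. Thus the set $L$ of all $u$ such that $uc$ is chosen is the union of the sets $pa\{a,b\}^*$ over all $p$ such that $pb$ is a prefix of $t$. If the cross-section were regular, so would be $L$ and $L\setminus L\{a,b\}^+=\{pa: pb\text{ is a prefix of }t\}$. The words of this last set have the lengths $2^{n+1}+n$ for $n\ge0$, whereas the lengths in an infinite regular language contain an infinite arithmetic progression.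
\end{example}

Both relations have regular cross-sections, namely $(aa)^+b^+$ and $\{a,b\}^*c$. In Example~\ref{ex:lex} the lexicographic order is decided at the end of the common prefix of $uc$ and $g(u)d$, and an automaton that checks the relation letter by letter cannot locate this point: it runs far ahead on $g(u)d$. The good cross-section ignores the prefix and looks at the last letter. The proof of Theorem~\ref{thm:main} shows that a bounded amount of such look-ahead always repairs the lexicographic order. It has four steps.

\begin{enumerate}
\item One discards a regular set of words so that all classes become finite (Section~\ref{sec:prelim}).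
\item \emph{Diagonal runs.} In every accepting run on a pair $(v,v)$ the two heads stay at bounded distance (Proposition~\ref{prop:diag}). This is the core of the paper. The tools are in Section~\ref{sec:chains}, the proof in Section~\ref{sec:diag}, which begins with the one-letter alphabet.
\item \emph{Common prefixes.} The same holds on the prefix $p$ for a run on $(ps,ps')$, provided the automaton can complete $s$ and $s'$ from the same states (Proposition~\ref{prop:prefix}).
\item Annotate each letter of a word with this set of states for the suffix that follows it. As long as the annotated versions of two equivalent words agree, the delay is bounded, so a finite automaton can find the first difference. The least annotated words form a regular cross-section (Section~\ref{sec:cross}).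
\end{enumerate}
Section~\ref{sec:cons} collects consequences, among them that the complement of $R$ in $D\times D$ is rational and that the cross-section can be computed.

\section{Two-tape automata and the reduction to finite classes}\label{sec:prelim}

\subsection*{Conventions and standard facts}
The \emph{positions} of a word $w$ are $0,1,\dots,|w|$. For positions $i\le j$ we write $w[i,j)$ for the factor between them, and $w_{<i}=w[0,i)$, $w_{\ge i}=w[i,|w|)$. Relations are composed from left to right: $(u,w)\in PP'$ if $(u,v)\in P$ and $(v,w)\in P'$ for some $v$.

A \emph{two-tape automaton} $T$ has a finite set $Q$ of states, sets $I,F\subseteq Q$ of initial and final states, and transitions labeled $(a,\varepsilon)$ or $(\varepsilon,a)$ with $a$ a letter. The label of a path is the product of the labels of its transitions. An \emph{accepting run} on $(u,v)$ is a path from $I$ to $F$ labeled $(u,v)$, and $T$ \emph{recognizes} the set of pairs on which it has an accepting run. The automaton is \emph{trim} if every state lies on an accepting run; deleting the other states changes no accepting run. A \emph{cycle} is a nonempty path from a state to itself. A path with $N$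 transitions has \emph{moments} $0,1,\dots,N$. At each moment it has a state and a \emph{cut} $(i,j)$, the numbers of letters read so far on the two tapes. Each transition raises exactly one of $i,j$ by one, so for each tape and each position of the word on it there is a first moment at which the tape is at that position.

We use the following standard facts. The rational relations are the relations recognized by two-tape automata. They are closed under union, inverse, composition and intersection with $L\times L'$ for regular $L,L'$, and their domains are regular. They are not closed under intersection: $\{(a^mb^n,c^m):m,n\ge0\}\cap\{(a^mb^n,c^n):m,n\ge0\}$ has the domain $\{a^nb^n:n\ge0\}$.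

Throughout, $R$ is as in Theorem~\ref{thm:main}, $D=\mathrm{dom}(R)$, and $u\sim v$ means $(u,v)\in R$.

\begin{lemma}\label{lem:kernel}
If $S$ is a regular cross-section of $R$, then $f=R\cap(\Sigma^*\times S)$ is a rational function with $\ker f=R$, $f\subseteq R$ and $f\circ f=f$.
\end{lemma}

\begin{proof}
The relation $f$ is rational and maps each $u\in D$ to the unique element of $S$ equivalent to $u$. Hence $f(u)=f(v)$ if and only if $u\sim v$, and $f(s)=s$ for $s\in S$.
\end{proof}

An automaton for a relation with infinite classes may read arbitrarily much on one tape while the other waits, and then no delay bound can hold. The words that allow this are never the shortest in their class, so we may discard them.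

\begin{lemma}\label{lem:finite}
There is a regular set $D'\subseteq D$ that meets every class of $R$ in a finite nonempty set.
\end{lemma}

\begin{proof}
Let $T$ recognize $R$, with state set $Q$. Let $C$ be the set of words $v$ such that, for some $u$, some accepting run on $(u,v)$ contains a cycle labeled $(\varepsilon,y)$. The set $C$ is regular: a nondeterministic one-tape automaton reading $v$ simulates $T$ while guessing the letters of $u$; at a moment of its choice it stores the current state $q$, takes one or more transitions of the form $(\varepsilon,a)$ leading back to $q$, and continues. If $v\in C$, deleting the cycle gives $v=v_1yv_2$ with $y\ne\varepsilon$, $u\sim v$ and $u\sim v_1v_2$, so $v$ is equivalent to the shorter word $v_1v_2$. Hence the regular set $D'=D\setminus C$ contains the shortest words of every class. If $u\sim v$ and $v\in D'$, an accepting run on $(u,v)$ takes fewer than $|Q|$ consecutive transitions on the second tape, since $|Q|$ of them would contain a cycle labeled $(\varepsilon,y)$. So $|v|\le|Q|(|u|+1)$, and the class of $u$ has finitely many words in $D'$.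
\end{proof}

The relation $R'=R\cap(D'\times D')$ is a rational equivalence relation on $D'$ with finite classes, and a cross-section of $R'$ is a cross-section of $R$. The empty relation has the empty cross-section. By Lemmas~\ref{lem:kernel} and~\ref{lem:finite} it therefore suffices to find a regular cross-section under the following assumption, which is in force until the end of Section~\ref{sec:cross}:
\begin{quote}
\emph{$R$ is nonempty and all classes of $R$ are finite.}
\end{quote}

Let $T$ be a trim automaton recognizing $R$ and put $K=|Q|$. No cycle of $T$ is labeled $(\varepsilon,y)$ or $(y,\varepsilon)$: by trimness it would lie on an accepting run, and repeating it would produce an infinite class. So a path takes fewer than $K$ consecutive transitions on the same tape, and every path labeled $(x,y)$ satisfies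
\begin{equation}\label{eq:linear}
|y|\le K(|x|+1),\qquad |x|\le K(|y|+1).
\end{equation}
In particular $u\sim v$ implies $|v|\le K(|u|+1)$.

We call $T$ \emph{symmetric} if there is an involution $q\mapsto\bar q$ of $Q$ that preserves $I$ and $F$ and turns each transition $q\to q'$ labeled $(x,y)$ into a transition $\bar q\to\bar q'$ labeled $(y,x)$. Then every run on $(u,v)$ has a \emph{mirror} run on $(v,u)$, with cuts $(j,i)$ in place of $(i,j)$. Adding to $T$ a disjoint copy with the tapes exchanged makes it symmetric; the result is trim and recognizes $R\cup R^{-1}=R$.

\section{Chains of runs}\label{sec:chains}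

In this section $T$ is a trim symmetric automaton recognizing $R$. Transitivity says that accepting runs on $(w_0,w_1),(w_1,w_2),\dots,(w_{n-1},w_n)$ certify $w_0\sim w_n$. In order to pump such runs simultaneously we regard them as one run of an automaton with $n+1$ tapes.

\begin{definition}
For $n\ge1$ the \emph{chain automaton} $\mathcal A_n$ has tapes $0,\dots,n$, state set $Q^n$, initial states $I^n$ and final states $F^n$. In a move that reads the letter $a$ on tape $h$, component $h$ (if $h\ge1$) takes an $(\varepsilon,a)$-transition of $T$, component $h+1$ (if $h<n$) takes an $(a,\varepsilon)$-transition of $T$, and the other components stay. In a path labeled $(x_0,\dots,x_n)$ we call $x_0$ the \emph{first label} and $x_n$ the \emph{last label}. A path is \emph{useful} if it is part of an accepting run.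
\end{definition}

Thus $\mathcal A_1=T$, and component $h$ of a path labeled $(x_0,\dots,x_n)$ is a path of $T$ labeled $(x_{h-1},x_h)$. The words of an accepted tuple are pairwise equivalent. Keeping only the components $g,\dots,h$ and the moves on the tapes $g-1,\dots,h$ turns a path of $\mathcal A_n$ into a path of $\mathcal A_{h-g+1}$, its \emph{restriction}. Replacing each state $(q_1,\dots,q_n)$ by $(\bar q_n,\dots,\bar q_1)$ and reversing the order of the tapes turns a path of $\mathcal A_n$ into a path of $\mathcal A_n$, its \emph{mirror}. Both operations preserve acceptance.

\begin{lemma}[gluing]\label{lem:glue}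
Let $1\le g<n$.
\begin{enumerate}
\item[(a)] Let $\xi$ be a path of $\mathcal A_g$ labeled $(x_0,\dots,x_g)$ and $\eta$ a path of $\mathcal A_{n-g}$ labeled $(x_g,\dots,x_n)$. Then $\mathcal A_n$ has a path labeled $(x_0,\dots,x_n)$ whose restrictions to the first $g$ and to the last $n-g$ components are $\xi$ and $\eta$.
\item[(b)] Let $\xi$ and $\eta$ in (a) be accepting, and let $\mu_1\le\dots\le\mu_k$ be moments of $\xi$ and $\mu_1'\le\dots\le\mu_k'$ moments of $\eta$ such that, for each $e$, $\xi$ at $\mu_e$ and $\eta$ at $\mu'_e$ have read the same prefix of $x_g$. Then the path in (a) can be chosen accepting and with moments $\omega_1\le\dots\le\omega_k$ such that at $\omega_e$ the restrictions are at $\mu_e$ and $\mu'_e$.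
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $N=|x_g|$. Write $\xi=B_0m_1B_1\cdots m_NB_N$ and $\eta=B'_0m'_1B'_1\cdots m'_NB'_N$, where $m_e$ and $m'_e$ are the moves reading the $e$-th letter of $x_g$ and the blocks $B_e,B'_e$ contain no move on the shared tape. In $\mathcal A_n$, the moves of $B_e$ involve only components $\le g$, those of $B'_e$ only components $>g$, and $m_e$ and $m'_e$ together form one move on tape $g$. The required path is $B_0B'_0(m_1m'_1)B_1B'_1\cdots(m_Nm'_N)B_NB'_N$.

(b) Cut $\xi$ and $\eta$ at the given moments into $k+1$ pieces each. Corresponding pieces read the same factor of $x_g$; glue them by (a) and concatenate the results.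
\end{proof}

By induction on $n$, accepting runs $\kappa_1,\dots,\kappa_n$ of $T$ on $(w_0,w_1),\dots,(w_{n-1},w_n)$ glue to an accepting run of $\mathcal A_n$ with components $\kappa_h$. If $\kappa_h$ has at a chosen moment the cut $(b_{h-1},b_h)$ for each $h$, the glued run can be made to pass through these moments simultaneously, with tape $h$ at position $b_h$; the same holds for several increasing tuples of chosen moments.

\begin{lemma}\label{lem:cycle}
If a useful cycle of $\mathcal A_n$ is labeled $(x_0,\dots,x_n)$, then all $x_h$ are nonempty and $|x_g|\le K|x_h|$ for all $g,h$.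
\end{lemma}

\begin{proof}
Repeating the cycle inside an accepting run gives words $u_h,u'_h$ such that, for every $k\ge0$, the words $u_hx_h^ku'_h$ $(0\le h\le n)$ are pairwise equivalent. Some $x_g$ is nonempty; if $x_h$ were empty, the class of $u_hu'_h$ would be infinite. By \eqref{eq:linear}, $|u_gx_g^ku'_g|\le K(|u_hx_h^ku'_h|+1)$. Divide by $k$ and let $k\to\infty$.
\end{proof}

\begin{lemma}\label{lem:path}
If a useful path of $\mathcal A_n$ is labeled $(x_0,\dots,x_n)$, then $|x_g|\le K|x_h|+K^n$ for all $g,h$.
\end{lemma}

\begin{proof}
Remove cycles from the path one after another. The endpoints do not change, so every intermediate path is useful and Lemma~\ref{lem:cycle} applies to each removed cycle. The remaining path visits no state twice, so it has fewer than $K^n$ moves. Add up the contributions to $|x_g|$ and $|x_h|$.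
\end{proof}

The factor $K$ in Lemma~\ref{lem:path} does not depend on $n$. Applying \eqref{eq:linear} component by component would give the factor $K^{|g-h|}$; transitivity lets us compare the tapes $g$ and $h$ directly. Section~\ref{sec:diag} needs exactly this, because there $n$ is much larger than $K$.

For $r\in Q^n$ let $\mathrm{Past}(r)$ be the set of pairs (first label, last label) of the paths of $\mathcal A_n$ from $I^n$ to $r$, and let $\mathrm{Fut}(r)$ be the corresponding set for the paths from $r$ to $F^n$. Concatenating paths gives
\begin{equation}\label{eq:pastfut}
(x,y)\in\mathrm{Past}(r),\ (x',y')\in\mathrm{Fut}(r)\ \Longrightarrow\ xx'\sim yy'.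
\end{equation}
For a word $y$ let
\[
\Phi_n(y)=\{r\in Q^n:\ (x,y)\in\mathrm{Fut}(r)\text{ for some }x\},
\]
the set of states from which $\mathcal A_n$ can accept while reading $y$ on the last tape. A path with last label $uy$ splits at a moment when the last tape has read $u$. So $\Phi_n(uy)$ is the set of states from which a path with last label $u$ leads into $\Phi_n(y)$; it depends only on $u$ and $\Phi_n(y)$. By induction on $k$,
\begin{equation}\label{eq:absorb}
\Phi_n(xy)=\Phi_n(y)\ \Longrightarrow\ \Phi_n(ux^ky)=\Phi_n(uxy)\quad\text{for all words }u\text{ and all }k\ge0.
\end{equation}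

The next lemma says that the prefix read on the first tape determines, up to boundedly many choices, how far a run can have advanced in a given word $w$ on the second tape, if the run is to be completed along $w$.

\begin{lemma}\label{lem:few}
Let $N_0=K2^K$. For all words $u,w$ there are at most $N_0$ positions $p$ of $w$ for which some $q\in Q$ satisfies $(u,w_{<p})\in\mathrm{Past}(q)$ and $q\in\Phi_1(w_{\ge p})$.
\end{lemma}

\begin{proof}
For each such $p$ choose such a state $q_p$. The pair $(q_p,\Phi_1(w_{\ge p}))$ takes at most $N_0$ values. If there are more positions, two of them, $p<p'$, have the same pair. Put $q=q_p=q_{p'}$, $x=w[p,p')\ne\varepsilon$ and $y=w_{\ge p'}$. Then $q\in\Phi_1(xy)=\Phi_1(y)$, so $q\in\Phi_1(x^ky)$ for all $k\ge0$ by \eqref{eq:absorb}. Choose $W_k$ with $(W_k,x^ky)\in\mathrm{Fut}(q)$. Both $(u,w_{<p})$ and $(u,w_{<p}\,x)$ lie in $\mathrm{Past}(q)$, so \eqref{eq:pastfut} gives $w_{<p}\,x^ky\sim uW_k\sim w_{<p}\,x^{k+1}y$ for all $k\ge0$. This is an infinite class.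
\end{proof}

Finally, a family of words cannot be equivalent to itself at two different speeds.

\begin{lemma}\label{lem:growth}
Let $u_0,u_1,\dots$ be words with $|u_k|=N+k\gamma$, where $\gamma\ge1$, and let $\alpha,\beta\ge1$ be integers such that $u_{k\alpha}\sim u_{k\beta}$ for all $k\ge0$. Then $\alpha=\beta$.
\end{lemma}

\begin{proof}
Suppose $\alpha<\beta$ and let $h\ge1$. Taking $k=\alpha^e\beta^{h-1-e}$ gives $u_{\alpha^{e+1}\beta^{h-1-e}}\sim u_{\alpha^e\beta^{h-e}}$ for $e=0,\dots,h-1$, hence $u_{\alpha^h}\sim u_{\beta^h}$. By \eqref{eq:linear}, $N+\beta^h\gamma\le K(N+\alpha^h\gamma+1)$ for all $h$, which fails for large $h$.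
\end{proof}

\section{Diagonal runs}\label{sec:diag}

\begin{proposition}\label{prop:diag}
Let $T$ be a trim two-tape automaton recognizing $R$. There is a number $B$ such that $|i-j|\le B$ for every $v\in D$, every accepting run of $T$ on $(v,v)$ and every cut $(i,j)$ of it.
\end{proposition}

\begin{remark}
Finiteness of the classes is needed: the one-state automaton for $a^*\times a^*$ has runs on $(a^k,a^k)$ with the cut $(k,0)$. Transitivity is needed as well. The union of the identity on $a^*$ with $\{(a^{2k+l},a^{k+2l}):k,l\ge0\}$ is reflexive and symmetric and relates each word to finitely many words, but an automaton that goes $k$ times around a loop labeled $(aa,a)$ and then $l$ times around a loop labeled $(a,aa)$ has a run on $(a^{3k},a^{3k})$ with the cut $(2k,k)$.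
\end{remark}

\subsection{One letter, and the plan}\label{sub:unary}

Let $\Sigma=\{a\}$ and let $\kappa$ be an accepting run on $(a^N,a^N)$. Call $j-i$ the \emph{displacement} at a moment with cut $(i,j)$. Let two moments of $\kappa$ have the same state. Between them $\kappa$ runs through a cycle labeled $(a^\alpha,a^\beta)$ with $\alpha,\beta\ge1$. Repeating it $k$ more times gives $a^{N+k\alpha}\sim a^{N+k\beta}$, so $\alpha=\beta$ by Lemma~\ref{lem:growth} with $u_k=a^{N+k}$. Hence the two moments have the same displacement: along $\kappa$ the displacement is a function of the state and takes at most $K$ values. It starts at $0$ and changes by $\pm1$ at each transition, so it takes every value between $0$ and any value that it reaches. Therefore $|i-j|<K$.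

The argument used that $\kappa$ is diagonal, so that both pumped words start from the same $a^N$; the relation with classes $\{a^{2k},a^{4k+1}\}$ shows that other runs may contain unbalanced cycles. It also used that inserting letters at the position of the first head and at the position of the second head produces words of the same family $u_k$. This fails for larger alphabets. Pumping a cycle of $\kappa$ labeled $(\pi,\pi^+)$ shows that $v$ with $\pi^k$ inserted at the first head is equivalent to $v$ with $(\pi^+)^k$ inserted at the second head, and there is no second relation between these two families to play against the first.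

The remedy is to return to the one-letter situation up to equivalence. We show that at every moment of large displacement $d$ some chain automaton has a path $\zeta$ that reads, on its last tape, the part of $v$ around and between the two heads, and on its first tape a word with a short period $z$. We call this a \emph{zone}. Seen through $\zeta$, both insertions merely lengthen the periodic word by whole periods, and this is the missing relation. The displacement is replaced by the length $\Delta$ of the periodic word that $\zeta$ reads against the factor between the heads; it agrees with $d$ up to a factor $2K$. The state is replaced by a \emph{type} with boundedly many values, which determines $\Delta$. As $d$ takes all intermediate values, it cannot be large.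

\subsection{Constants}

Adding a mirror copy to $T$ only adds runs, so we assume that $T$ is symmetric. The mirror of an accepting run on $(v,v)$ is again such a run, so it suffices to bound the displacement $j-i$ from above. The following constants depend only on $T$:
\begin{itemize}
\item $K=|Q|$, $N_0=K2^K$, $L=18K^2$, $m=(N_0+1)L$ and $C=K^{m+1}$. All chains will have at most $m+1$ components, so $C$ bounds the additive term in Lemma~\ref{lem:path}.
\item $N$ is the number of tuples $\bigl(r,(S_{h,n})\bigr)$ with $r\in Q^m$ and $S_{h,n}\subseteq Q^n$ for $0\le h\le m$, $1\le n\le m+1$. Periods will have length at most $KN$.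
\item $\sigma=K(CKN)^2$ and $J=(K\sigma)!$.
\item $M$ is the number of tuples $(q,n,z,s,s',\delta)$ with $q\in Q$, $1\le n\le m+1$, $z\in\Sigma^+$, $|z|\le KN$, $s,s'\in Q^n\times\mathbb Z/|z|\mathbb Z$ and $\delta\in\mathbb Z/J|z|\mathbb Z$.
\item $b_0=6K(KN+C+\sigma+1)$ and $B=b_0(5K^2)^M$.
\end{itemize}
Fix an accepting run $\kappa$ of $T$ on $(v,v)$, with state $q_t$ and cut $(i_t,j_t)$ at moment $t$. A moment $t$ is \emph{wide} if $j_t-i_t\ge b_0$. In Sections~\ref{sub:orbit}--\ref{sub:insert} we fix a wide moment $t$ and write $i=i_t$, $j=j_t$, $d=j-i$. We use $d\ge b_0$ only through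
\begin{equation}\label{eq:wide}
d\ge 6K(KN+C),\qquad d\ge K(\sigma+1),\qquad d\ge N+\sigma .
\end{equation}

\subsection{The orbit and a place for pumping}\label{sub:orbit}

Periodic words arise by pumping. To obtain a run that reads a periodic word on one tape against an unpumped part of $v$ on the other, we need two equivalent words obtained from $v$ by pumping at places far apart. Since $\kappa$ has the same word on both tapes, it can be used as a map on the positions of $v$ and iterated: put $\theta_{-1}=t$, $c_{-1}=i$, $c_0=j$, and for $0\le h\le m-1$ let $\theta_h$ be the first moment of $\kappa$ with $i_{\theta_h}=c_h$, and $c_{h+1}=j_{\theta_h}$. So the cut at $\theta_h$ is $(c_h,c_{h+1})$.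

\begin{lemma}\label{lem:orbit}
$d/(2K)\le c_h-c_{h-1}\le 2Kd$ for $0\le h\le m$.
\end{lemma}

\begin{proof}
For $h=0$ the difference is $d$. Assume the bounds up to some $h\le m-1$. Then $c_{-1}<\dots<c_h$, hence $\theta_{-1}<\dots<\theta_h$. Take $h+1$ copies of $\kappa$, and in copy $g$ $(1\le g\le h+1)$ choose the moments $\theta_{g-2}$ and $\theta_{g-1}$, with cuts $(c_{g-2},c_{g-1})$ and $(c_{g-1},c_g)$. The first choices match in the tuple $(c_{-1},\dots,c_h)$ and the second in $(c_0,\dots,c_{h+1})$. Gluing gives an accepting run of $\mathcal A_{h+1}$ on $(v,\dots,v)$, and its part between the two tuples is a useful path with first label $v[c_{-1},c_0)$ and last label $v[c_h,c_{h+1})$. Lemma~\ref{lem:path} gives $(d-C)/K\le c_{h+1}-c_h\le Kd+C$, and $d\ge2C$.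
\end{proof}

\begin{lemma}\label{lem:pump}
There are positions $P_h<P'_h$ of $v$ $(0\le h\le m)$ such that, with $x_h=v[P_h,P'_h)$ and $F_h(k)=v_{<P_h}\,x_h^k\,v_{\ge P'_h}$, the following hold.
\begin{enumerate}
\item[(a)] $1\le|x_h|\le KN$ for all $h$.
\item[(b)] $j\le P_0\le j+N$, and $P_h-P_{h-1}\ge d/(3K)$ for $1\le h\le m$.
\item[(c)] $\Phi_n(u\,x_h^k\,v_{\ge P'_h})=\Phi_n(u\,v_{\ge P_h})$ for all $h$, all $n\le m+1$, all $k\ge0$ and all words $u$.
\item[(d)] For every $k\ge0$ there is an accepting run $\Omega^{(k)}$ of $\mathcal A_m$ on $(F_0(k),\dots,F_m(k))$ with a moment $\omega$ at which tape $h$ is at position $P_h$ for every $h$. In particular $F_0(k)\sim F_h(k)$.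
\end{enumerate}
\end{lemma}

\begin{proof}
Glue $m$ copies of $\kappa$, copy $g$ at the moment $\theta_{g-1}$, to an accepting run $\Omega$ of $\mathcal A_m$ on $(v,\dots,v)$ with a moment $\omega_0$ at which the tapes are at $(c_0,\dots,c_m)$. We have $|v|-c_0\ge c_1-c_0\ge d/(2K)\ge N$, so for $1\le e\le N$ there is a first moment $\omega_e$ at which tape $0$ is at $c_0+e$. To $\omega_e$ assign the state of $\Omega$ together with the sets $\Phi_n(y_h)$, where $y_h$ is the suffix of $v$ still to be read on tape $h$. There are $N+1$ moments and $N$ possible values, so two moments $\omega_e<\omega_{e'}$ have the same value. Let $P_h$ and $P'_h$ be the positions of tape $h$ at these moments. Between them $\Omega$ runs through a useful cycle labeled $(x_0,\dots,x_m)$ with $1\le|x_0|\le N$, and Lemma~\ref{lem:cycle} gives (a). Running through this cycle $k$ times gives (d), with $\omega=\omega_e$. Since $\Phi_n(x_hv_{\ge P'_h})=\Phi_n(v_{\ge P_h})=\Phi_n(v_{\ge P'_h})$, (c) follows from \eqref{eq:absorb}. For (b), $P_0=j+e$; between $\omega_0$ and $\omega_e$ tape $0$ reads at most $N$ letters, so $c_h\le P_h\le c_h+KN+C$ by Lemma~\ref{lem:path}. With Lemma~\ref{lem:orbit} and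 \eqref{eq:wide},
\[
P_h-P_{h-1}\ge \frac d{2K}-(KN+C)\ge\frac d{2K}-\frac d{6K}=\frac d{3K}.\qedhere
\]
\end{proof}

Property (c) will be used to forget the pumping: a state that can accept the rest of a pumped word on its last tape can also accept the corresponding rest of $v$.

\subsection{Zones}\label{sub:zones}

\begin{definition}\label{def:zone}
A \emph{zone} for the wide moment $t$ consists of an integer $1\le n\le m+1$, a word $z$ with $1\le|z|\le KN$, positions $p^-\le i-\sigma$ and $p^+\ge j$ of $v$, a word $U$, and a path $\zeta$ of $\mathcal A_n$ from a state $r$ to a state $r'$, such that the last label of $\zeta$ is $v[p^-,p^+)$, its first label is a factor of a power of $z$, $(U,v_{<p^-})\in\mathrm{Past}(r)$, and $r'\in\Phi_n(v_{\ge p^+})$.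
\end{definition}

For large $k$ consider a run of $T$ on $(F_0(k),F_h(k))$. The periodic block begins at $P_0$ on the first tape and at $P_h$, far to the right, on the second. If the second head is inside its block before the first head passes $i-\sigma$, we have a zone at once. If the second head is then far to the left of $P_h$, it reads a long stretch of $v$ while the first head is in its block; this stretch ends at $P_h$, and $\Omega^{(k)}$ carries it back to a stretch ending at $P_0$. The danger is the intermediate case, in which the second head is only slightly to the left of $P_h$. Lemma~\ref{lem:few} shows that this cannot happen for $N_0+1$ widely spaced values of $h$ at once.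

\begin{lemma}\label{lem:zone}
Every wide moment $t$ has a zone.
\end{lemma}

\begin{proof}
Let $p^*=i-\sigma$. By \eqref{eq:wide} and \eqref{eq:linear}, $K(\sigma+1)\le d\le j\le K(i+1)$, so $p^*\ge0$; also $p^*<P_0$. Fix $k=K(|v|+2)$. By \eqref{eq:linear}, when one tape of a run of $T$ is at a position $\le|v|$, the other is at a position $\le k$. For $h\in\mathcal H=\{L,2L,\dots,(N_0+1)L\}$ let $\gamma_h$ be an accepting run of $T$ on $(F_0(k),F_h(k))$, and let $g_h$ be the position of its second tape at the first moment when its first tape is at $p^*$.

\emph{Case 1: $g_h>P_h$ for some $h\in\mathcal H$.} At the first moment when the first tape of $\gamma_h$ is at $P_0$, its second tape is at a position $\le k\le P_h+k|x_h|$. So between the first moments with first tape at $p^*$ and at $P_0$, the run $\gamma_h$ reads $v[p^*,P_0)$ on the first tape and a factor of $x_h^k$ on the second. Let $\zeta$, from $r$ to $r'$, be the corresponding part of the mirror of $\gamma_h$, and take $n=1$, $z=x_h$, $p^-=p^*$, $p^+=P_0$. The part of the mirror run before $\zeta$ has last label $v_{<p^*}$ and provides $U$. The part after $\zeta$ shows $r'\in\Phi_1(x_0^kv_{\ge P'_0})$, which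 equals $\Phi_1(v_{\ge P_0})$ by Lemma~\ref{lem:pump}(c).

\emph{Case 2: $g_h\le P_h$ for all $h\in\mathcal H$.} Let $r_h$ be the state of $\gamma_h$ at the moment defining $g_h$. Then $(v_{<p^*},v_{<g_h})\in\mathrm{Past}(r_h)$, and
\[
r_h\in\Phi_1\bigl(v[g_h,P_h)\,x_h^k\,v_{\ge P'_h}\bigr)=\Phi_1(v_{\ge g_h})
\]
by Lemma~\ref{lem:pump}(c). Lemma~\ref{lem:few}, with $u=v_{<p^*}$ and $w=v$, shows that the $N_0+1$ numbers $g_h$ take at most $N_0$ values. So $g_h=g_{h'}$ for some $h<h'$ in $\mathcal H$, and therefore $g_{h'}\le P_h$.

Let $\mu_1$ be the first moment of $\gamma_{h'}$ with first tape at $P_0$, and let $g$ be the position of the second tape at $\mu_1$. From $p^*$ to $P_0$ the first tape reads at most $d+N+\sigma\le2d$ letters, so meanwhile the second reads at most $K(2d+1)\le3Kd$ letters, and $g\le P_h+3Kd$. By Lemma~\ref{lem:pump}(b), $P_{h'}-P_h\ge Ld/(3K)=6Kd$. Hence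
\[
P_{h'}-g\ge3Kd>0 .
\]
Let $\mu_2>\mu_1$ be the first moment of $\gamma_{h'}$ with second tape at $P_{h'}$. At $\mu_2$ the first tape is at a position $\le k\le P_0+k|x_0|$. So between $\mu_1$ and $\mu_2$ the run reads $(\xi,v[g,P_{h'}))$ with $\xi$ a prefix of $x_0^k$.

Let $\Omega'$ be the restriction of $\Omega^{(k)}$ to the components $1,\dots,h'$; we write $\omega$ also for the moment of $\Omega'$ that corresponds to $\omega$. Let $\omega^-$ be the first moment of $\Omega'$ with tape $h'$ at $g$. Since $g<P_{h'}$, it precedes $\omega$. Let $p^-\le P_0$ be the position of tape $0$ at $\omega^-$. Lemma~\ref{lem:path}, applied to the part of $\Omega'$ between $\omega^-$ and $\omega$, gives $3Kd\le K(P_0-p^-)+C$. So $P_0-p^-\ge2d\ge d+N+\sigma$, and $p^-\le j+N-(d+N+\sigma)=i-\sigma$.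

The mirror of $\Omega'$ is an accepting run of $\mathcal A_{h'}$ on $(F_{h'}(k),F_{h'-1}(k),\dots,F_0(k))$. Glue $\gamma_{h'}$ and this mirror by Lemma~\ref{lem:glue}(b), matching $\mu_1$ with $\omega^-$ (shared tape at $g$) and $\mu_2$ with $\omega$ (shared tape at $P_{h'}$). The result is an accepting run of $\mathcal A_{h'+1}$ on $(F_0(k),F_{h'}(k),\dots,F_0(k))$. Its part $\zeta$ between the two matched moments, from $r$ to $r'$, has first label $\xi$ and last label $v[p^-,P_0)$. The part before $\zeta$ has last label $v_{<p^-}$ and provides $U$, and the part after $\zeta$ shows $r'\in\Phi_{h'+1}(x_0^kv_{\ge P'_0})=\Phi_{h'+1}(v_{\ge P_0})$. Take $n=h'+1\le m+1$, $z=x_0$ and $p^+=P_0$.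
\end{proof}

Fix a zone for $t$. The path $\zeta$ is useful. Let $z^\infty$ be the bi-infinite word whose letter at index $e\in\mathbb Z$ is the letter of $z$ at index $e\bmod|z|$, and let $z^\infty[\psi;\lambda)$ be its factor of length $\lambda$ starting at an index of residue $\psi\in\mathbb Z/|z|\mathbb Z$, the \emph{phase}. We use only the rule
\begin{equation}\label{eq:phase}
z^\infty[\psi;\lambda)\,z^\infty[\psi+\lambda;\lambda')=z^\infty[\psi;\lambda+\lambda').
\end{equation}
Fix a phase $\varphi$ at which the first label of $\zeta$ starts. For $p^-\le p\le p^+$ let $\zeta(p)$ be the first moment of $\zeta$ at which its last tape is at position $p$ of $v$. Let $\rho_p\in Q^n$ be the state at $\zeta(p)$ and $\lambda_p$ the number of letters that $\zeta$ has read on the first tape by then, and call $s_p=(\rho_p,\ \varphi+\lambda_p\bmod|z|)$ the \emph{signature} of $p$. Between $\zeta(p)$ and $\zeta(p')$ the path reads $z^\infty[\varphi+\lambda_p;\lambda_{p'}-\lambda_p)$ on the first tape and $v[p,p')$ on the last. Following $\zeta$ from $\zeta(j)$ to its end shows $\rho_j\in\Phi_n(v_{\ge j})$. Put $\Delta_t=\lambda_j-\lambda_i$. Lemma~\ref{lem:path} gives $(d-C)/K\le\Delta_t\le Kd+C$,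 so
\begin{equation}\label{eq:delta}
d/(2K)\le\Delta_t\le2Kd .
\end{equation}

\subsection{Insertions inside a zone}\label{sub:insert}

We look for a cycle of $\kappa$ shortly before $t$ whose two labels are, in addition, last labels of phase-preserving cycles of $\zeta$. The margin $\sigma$ to the left of $i$ in Definition~\ref{def:zone} leaves room for the pigeonhole argument.

\begin{lemma}\label{lem:cycles}
There are moments $t'<t''\le t$ of $\kappa$, with cuts $(i',j')$ and $(i'',j'')$, such that $q_{t'}=q_{t''}$, $s_{i'}=s_{i''}$, $s_{j'}=s_{j''}$ and
\[
p^-\le i'<i''\le i\le j'<j''\le j .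
\]
Moreover $\lambda_{i''}-\lambda_{i'}=\alpha|z|$ and $\lambda_{j''}-\lambda_{j'}=\alpha^+|z|$ with integers $1\le\alpha\le K\sigma$ and $\alpha^+\ge1$.
\end{lemma}

\begin{proof}
For $0\le e\le\sigma$ let $t_e\le t$ be the first moment of $\kappa$ with $i_{t_e}=i-\sigma+e$. Between $t_0$ and $t$ the first tape reads $\sigma$ letters, so the second reads at most $K(\sigma+1)\le d$ letters, and $i\le j_{t_e}\le j$. Thus all $i_{t_e}$ and $j_{t_e}$ lie in $[p^-,p^+]$. The triple $(q_{t_e},s_{i_{t_e}},s_{j_{t_e}})$ takes at most $K(K^n|z|)^2\le\sigma$ values, so it agrees at two of these $\sigma+1$ moments, $t'<t''$. Then $1\le i''-i'\le\sigma$, and $j'<j''$ by Lemma~\ref{lem:cycle} applied to the cycle of $\kappa$ between $t'$ and $t''$. The parts of $\zeta$ from $\zeta(i')$ to $\zeta(i'')$ and from $\zeta(j')$ to $\zeta(j'')$ are useful cycles of $\mathcal A_n$. Their first labels have lengths divisible by $|z|$ because the phases agree, and they are nonempty by Lemma~\ref{lem:cycle}, which also gives $\alpha\le\alpha|z|\le K(i''-i')\le K\sigma$.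
\end{proof}

Put $\pi=v[i',i'')$ and $\pi^+=v[j',j'')$; see Figure~\ref{fig:zone}. For a word $y$ and $k,l\ge0$ let
\[
V_y(k,l)=v_{<i'}\;\pi^{1+k}\;v[i'',j')\;(\pi^+)^{1+l}\;v[j'',j)\;y .
\]
So $V_y(0,0)=v_{<j}\,y$. We allow suffixes $y$ other than $v_{\ge j}$ because the comparison of two moments in Section~\ref{sub:types} needs them.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0) -- (11,0);
\draw (1,2) -- (10,2);
\node[left] at (0,0) {$v$};
\node[left] at (0.9,2) {$z^\infty$};
\foreach \a/\b/\c in {1/1/{p^-},2.2/2/{i'},3.2/3.4/{i''},4.1/4.5/{i},5.6/5.5/{j'},7.2/6.9/{j''},8.2/8.5/{j},10/10/{p^+}}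
 {\draw[dashed,gray] (\a,0) -- (\b,2); \node[below] at (\a,0) {$\c$};}
\draw[line width=2pt] (2.2,0) -- (3.2,0);
\draw[line width=2pt] (5.6,0) -- (7.2,0);
\draw[line width=2pt] (2,2) -- (3.4,2);
\draw[line width=2pt] (5.5,2) -- (6.9,2);
\node[above] at (2.7,0) {$\pi$};
\node[above] at (6.4,0) {$\pi^+$};
\node[above] at (2.7,2) {$\alpha|z|$};
\node[above] at (6.2,2) {$\alpha^+|z|$};
\draw[<->] (4.1,-0.75) -- (8.2,-0.75) node[midway,below] {$d$};
\draw[<->] (4.5,2.75) -- (8.5,2.75) node[midway,above] {$\Delta_t$};
\end{tikzpicture}
\caption{A zone for a moment with cut $(i,j)$ of a run on $(v,v)$. The path $\zeta$ reads $v[p^-,p^+)$ on its last tape (bottom) against a word of period $z$ on its first tape (top); dashed lines join the positions of the two tapes at the same moment. Repeating $\pi$ or $\pi^+$ in $v$ inserts whole periods on the top line.}\label{fig:zone}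
\end{figure}

\begin{lemma}\label{lem:commute}
Let $(W,y)\in\mathrm{Fut}(\rho_j)$. Then for all $k,l\ge0$
\begin{equation}\label{eq:V}
V_y(k,l)\ \sim\ U\;z^\infty[\varphi;\ \lambda_j+(\alpha k+\alpha^+l)|z|)\;W .
\end{equation}
Moreover $\alpha=\alpha^+$, and hence $V_y(k,0)\sim V_y(0,k)$ for all $k\ge0$.
\end{lemma}

\begin{proof}
Follow a path witnessing $(U,v_{<p^-})\in\mathrm{Past}(r)$, then $\zeta$ up to $\zeta(j)$, running $1+k$ times through the cycle from $\zeta(i')$ to $\zeta(i'')$ and $1+l$ times through the cycle from $\zeta(j')$ to $\zeta(j'')$, and then a path witnessing $(W,y)\in\mathrm{Fut}(\rho_j)$. The two cycles come one after the other and before $\zeta(j)$, because $i''\le j'$ and $j''\le j$. The last label is $V_y(k,l)$. Each cycle ends at the phase at which it starts, so by \eqref{eq:phase} the first label is the right side of \eqref{eq:V}.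

To see $\alpha=\alpha^+$ take $y=v_{\ge j}$, which is allowed since $\rho_j\in\Phi_n(v_{\ge j})$. Now $V_y(0,0)=v$, and pumping the cycle $(\pi,\pi^+)$ of the diagonal run $\kappa$ gives $V_y(k,0)\sim V_y(0,k)$ for all $k$. On the other hand, \eqref{eq:V} gives $V_y(k\alpha^+,0)\sim V_y(0,k\alpha)$. Together, $V_y(0,k\alpha^+)\sim V_y(k\alpha^+,0)\sim V_y(0,k\alpha)$ for all $k\ge0$. Lemma~\ref{lem:growth} applies to $u_k=V_y(0,k)$, of length $|v|+k|\pi^+|$, and gives $\alpha=\alpha^+$. The last claim, for arbitrary $y$ as in the statement, now follows from \eqref{eq:V}.
\end{proof}

\subsection{Types and the end of the proof}\label{sub:types}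

In the one-letter case two moments with the same state bound a balanced cycle. Now the two moments may be far apart and have different zones, so we cannot measure the cycle between them in one periodic word. Instead we graft: we continue the past of one moment by the future of the other, once in $\kappa$ and once in the zones, and compare the results. The type records what is needed for both grafts, and a residue of $\Delta_t$ that makes the difference of the two values a whole number of $\pi$-cycles.

For every wide moment $t$ of $\kappa$ fix a zone, a phase $\varphi$, and moments $t',t''$ as in Lemma~\ref{lem:cycles}. The \emph{type} of $t$ is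
\[
\bigl(q_t,\ n,\ z,\ s_{i_t},\ s_{j_t},\ \Delta_t\bmod J|z|\bigr).
\]
There are at most $M$ types.

\begin{lemma}\label{lem:type}
If two wide moments $t,\tilde t$ of $\kappa$ have the same type, then $\Delta_t=\Delta_{\tilde t}$.
\end{lemma}

\begin{proof}
Objects without a tilde belong to $t$. Let $(\tilde\imath,\tilde\jmath)$ be the cut at $\tilde t$, let $\tilde\zeta$ be the zone path of $\tilde t$, and put $\eta=v[\tilde\imath,\tilde\jmath)$ and $y=v_{\ge\tilde\jmath}$. The state of $\tilde\zeta$ at $\tilde\zeta(\tilde\jmath)$ lies in $\Phi_n(y)$ and equals $\rho_j$, so we can fix $W$ with $(W,y)\in\mathrm{Fut}(\rho_j)$. Let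
\[
X_k=v_{<i'}\;\pi^{1+k}\;v[i'',i)\;\eta\;y\qquad(k\ge0).
\]

\emph{Grafting in $\kappa$.} Follow $\kappa$ up to $t$, running $1+k$ times through the cycle between $t'$ and $t''$. This shows
\[
\bigl(v_{<i'}\,\pi^{1+k}\,v[i'',i),\ v_{<j'}\,(\pi^+)^{1+k}\,v[j'',j)\bigr)\in\mathrm{Past}(q_t).
\]
The part of $\kappa$ after $\tilde t$ shows $(\eta y,y)\in\mathrm{Fut}(q_{\tilde t})=\mathrm{Fut}(q_t)$. So $X_k\sim V_y(0,k)$ by \eqref{eq:pastfut}, and Lemma~\ref{lem:commute} gives $X_k\sim V_y(k,0)$.

\emph{Grafting in the zones.} Follow a path witnessing $(U,v_{<p^-})\in\mathrm{Past}(r)$, then $\zeta$ up to $\zeta(i)$, running $1+k$ times through the cycle from $\zeta(i')$ to $\zeta(i'')$, which comes before $\zeta(i)$ as $i''\le i$. Continue with the part of $\tilde\zeta$ from $\tilde\zeta(\tilde\imath)$ to $\tilde\zeta(\tilde\jmath)$. It is a path of the same $\mathcal A_n$ from $\rho_i$ to $\rho_j$, its last label is $\eta$, and its first label is $z^\infty[\varphi+\lambda_i;\Delta_{\tilde t})$, because the signatures and the word $z$ agree. Finish with a path witnessing $(W,y)\in\mathrm{Fut}(\rho_j)$. By \eqref{eq:phase},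
\[
X_k\ \sim\ U\;z^\infty[\varphi;\ \lambda_i+\Delta_{\tilde t}+\alpha k|z|)\;W .
\]
By \eqref{eq:V} and $\lambda_j=\lambda_i+\Delta_t$, we have $V_y(k',0)\sim U\,z^\infty[\varphi;\lambda_i+\Delta_t+\alpha k'|z|)\,W$ for $k'\ge0$. The number $\delta=(\Delta_{\tilde t}-\Delta_t)/(\alpha|z|)$ is an integer, because $J|z|$ divides $\Delta_{\tilde t}-\Delta_t$ and $\alpha\le K\sigma$ divides $J$. Hence $X_k\sim V_y(k+\delta,0)$ whenever $k\ge0$ and $k+\delta\ge0$.

\emph{Comparison.} We obtain $V_y(k,0)\sim V_y(k+\delta,0)$ for all $k\ge\max(0,-\delta)$. If $\delta\ne0$, the words $V_y(0,0),V_y(|\delta|,0),V_y(2|\delta|,0),\dots$ are equivalent, and their lengths increase because $\pi\ne\varepsilon$. Classes are finite, so $\delta=0$.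
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:diag}]
Suppose that $\kappa$ has a cut with $j-i>B=b_0(5K^2)^M$. The displacement starts at $0$ and changes by $\pm1$ at each transition, so for each $e=0,\dots,M$ there is a moment with displacement exactly $d_e=b_0(5K^2)^e$. These moments are wide, and by \eqref{eq:delta} their values $\Delta$ lie in the intervals $[d_e/(2K),2Kd_e]$, which are pairwise disjoint since $d_{e+1}/(2K)=\frac52Kd_e>2Kd_e$. So the $M+1$ values of $\Delta$ are distinct. But two of the $M+1$ moments have the same type, which contradicts Lemma~\ref{lem:type}.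
\end{proof}

\section{Common prefixes}\label{sec:prefix}

From now on $T$ is a fixed trim symmetric automaton recognizing $R$, $K=|Q|$, and $\Phi=\Phi_1$. To pass from pairs $(v,v)$ to pairs $(w,w')$ of different words, we close a run on $(w,w')$ up to a diagonal run through a third equivalent word $w''$: a chain on $(w'',w,w',w'')$. To apply Proposition~\ref{prop:diag} to such chains we turn $\mathcal A_3$ into a two-tape automaton $T'$ that sees only the tapes $0$ and $3$.

The automaton $T'$ has state set $Q^3$ and initial states $I^3$. It has a transition $r\to r'$ labeled $(a,\varepsilon)$ if $\mathcal A_3$ has a path from $r$ to $r'$ with first label $a$ and last label $\varepsilon$, and a transition $r\to r'$ labeled $(\varepsilon,a)$ if $\mathcal A_3$ has such a path with first label $\varepsilon$ and last label $a$. A state $r$ is final if $(\varepsilon,\varepsilon)\in\mathrm{Fut}(r)$. An accepting run of $T'$ on $(w_0,w_3)$ expands to an accepting run of $\mathcal A_3$ with first label $w_0$ and last label $w_3$. Conversely, cut an accepting run of $\mathcal A_3$ on $(w_0,w_1,w_2,w_3)$ after each move on tape $0$ or $3$. Each piece ending with such a move is a transition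 of $T'$, and the piece after the last such move witnesses a final state. The resulting run of $T'$ has the cut $(b_0,b_3)$ whenever the run of $\mathcal A_3$ passes through $(b_0,b_1,b_2,b_3)$, since moves on the tapes $1,2$ do not change $(b_0,b_3)$. With Lemma~\ref{lem:glue}, $T'$ recognizes $RRR$, which equals $R$ by reflexivity and transitivity. Let $B'$ be the constant of Proposition~\ref{prop:diag} for the trim part of $T'$, and put $b_1=K(B'+1)$.

\begin{proposition}\label{prop:prefix}
Let $w=ps$ and $w'=ps'$ with $\Phi(s)=\Phi(s')$. If an accepting run of $T$ on $(w,w')$ has a cut $(i,j)$ with $i,j\le|p|$, then $|i-j|\le b_1$.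
\end{proposition}

The proof attaches to each position of a word a coordinate that accepting runs preserve up to $B'$, that grows linearly along the word, and that depends only on the prefix and on $\Phi$ of the suffix.

\begin{proof}
For $w\in D$ and a position $b$ of $w$ let $H_w(b)$ be the largest $b'$ such that, for some word $w''$, some accepting run of $T$ on $(w'',w)$ has the cut $(b',b)$. Such $b'$ exist, since there is an accepting run on $(w,w)$, and $b'\le K(b+1)$ by \eqref{eq:linear}.

(i) \emph{If an accepting run on $(w,w')$ has the cut $(i,j)$, then $H_{w'}(j)\le H_w(i)+B'$.} Take $w''$ and an accepting run on $(w'',w')$ with cut $(b'',j)$, where $b''=H_{w'}(j)$. Its mirror is a run on $(w',w'')$ with cut $(j,b'')$. Since $w''\sim w'\sim w$, there is an accepting run on $(w'',w)$; it has a cut $(b',i)$ for some $b'$, and $b'\le H_w(i)$. Gluing the runs on $(w'',w)$, $(w,w')$ and $(w',w'')$ gives an accepting run of $\mathcal A_3$ on $(w'',w,w',w'')$ through $(b',i,j,b'')$. So $T'$ has an accepting run on $(w'',w'')$ with cut $(b',b'')$, and $b''\le b'+B'$.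

(ii) \emph{If $b\le b^+$, then $H_w(b^+)\ge H_w(b)+(b^+-b)/K-1$.} Continue a run realizing $H_w(b)$ until its second tape is at $b^+$. If it reads $x$ on the first tape meanwhile, then $b^+-b\le K(|x|+1)$ by \eqref{eq:linear}.

(iii) \emph{For $w,w'$ as in the proposition and $b\le|p|$, $H_w(b)=H_{w'}(b)$.} Splitting runs at the cut shows that $H_w(b)$ is the largest $|x|$ such that $(x,w_{<b})\in\mathrm{Past}(q)$ for some $q\in\Phi(w_{\ge b})$. For $b\le|p|$ we have $w_{<b}=w'_{<b}$, and $\Phi(w_{\ge b})=\Phi(p_{\ge b}\,s)=\Phi(p_{\ge b}\,s')=\Phi(w'_{\ge b})$ because $\Phi(uy)$ depends only on $u$ and $\Phi(y)$.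

If $j\ge i$, then (ii), (iii) and (i) give
\[
H_w(i)+\frac{j-i}K-1\le H_w(j)=H_{w'}(j)\le H_w(i)+B',
\]
so $j-i\le b_1$. If $i>j$, apply this to the mirror run on $(w',w)$.
\end{proof}

\begin{remark}\label{rem:needed}
The hypothesis $\Phi(s)=\Phi(s')$ cannot be dropped. For the relation of Example~\ref{ex:lex} let $T$ be the disjoint union of automata for the identity on $\{a,b\}^*c$, the identity on $g(\{a,b\}^*)d$, the pairs $(uc,g(u)d)$ read by writing $ab$ and then translating letter by letter, and their mirrors. If $p$ is a prefix of $t$, then $pc$ and $g(p)d$ have the common prefix $p$, and the run on $(pc,g(p)d)$ has the cuts $(i,|g(p_{<i})|)$, whose displacement is $2$ plus the number of letters $a$ in $p_{<i}$. This is unbounded even under the condition $|g(p_{<i})|\le|p|$. The hypothesis fails: no state of the first identity automaton lies in $\Phi(s')$ for a word $s'$ ending in $d$, while some state of it lies in $\Phi(s)$ for every nonempty suffix $s$ of $pc$.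
\end{remark}

\section{The regular cross-section}\label{sec:cross}

We build the hypothesis of Proposition~\ref{prop:prefix} into the order. For a word $y$ let $\nu(y)=(\Phi(y),\chi(y))$, where $\chi(y)=1$ if $y=\varepsilon$ and $\chi(y)=0$ otherwise. The values lie in the finite set $\Gamma=2^Q\times\{0,1\}$. For a letter $a$ and $(S,\chi)\in\Gamma$ let $a\cdot(S,\chi)=(S',0)$, where $S'$ is the set of states from which a path with second label $a$ leads into $S$. Then $\nu(ay)=a\cdot\nu(y)$. Let $\#$ be a new symbol. For $w=a_1\cdots a_n$ the \emph{annotated word} is
\[
\hat w=(\#,\nu(a_1\cdots a_n))\,(a_1,\nu(a_2\cdots a_n))\cdots(a_n,\nu(\varepsilon)),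
\]
with letters indexed $0,\dots,n$. The flag $\chi$ equals $1$ at the last letter of $\hat w$ and nowhere else, so no annotated word is a proper prefix of another. The map $w\mapsto\hat w$ is injective. Hence, for $w\ne w'$, the words $\hat w$ and $\hat w'$ differ at a first index $\ell\le\min(|w|,|w'|)$. Fix a linear order on $(\Sigma\cup\{\#\})\times\Gamma$ and put $\hat w'<\hat w$ if the letter of $\hat w'$ at this index is the smaller one. This is a total order on annotated words, and since classes are finite,
\[
S=\{w\in D:\ \hat w\le\hat w'\text{ for all }w'\sim w\}
\]
is a cross-section of $R$. For the automaton of Remark~\ref{rem:needed}, the annotated versions of $uc$ and $g(u)d$ already differ at index $0$, so the order never has to look for the end of the common prefix.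

\begin{lemma}\label{lem:delay}
Let $b_2=b_1+K(b_1+1)$. Let $w\sim w'$, $w\ne w'$, and let $\ell$ be the first index at which $\hat w$ and $\hat w'$ differ. Then every cut $(i,j)$ with $\min(i,j)<\ell$ of an accepting run of $T$ on $(w,w')$ satisfies $|i-j|\le b_2$.
\end{lemma}

\begin{proof}
For $\ell=0$ there is nothing to prove. Let $\ell\ge1$. Agreement at the indices $0,\dots,\ell-1$ gives $w=ps$ and $w'=ps'$ with $|p|=\ell-1$, and $\Phi(s)=\Phi(s')$ from the annotation at index $\ell-1$. If $i,j\le\ell-1$, then $|i-j|\le b_1$ by Proposition~\ref{prop:prefix}. Let $i\le\ell-1<j$. Take an earlier moment at which the second tape is at $\ell-1$, with the first tape at $i_0\le i$. Proposition~\ref{prop:prefix} gives $\ell-1-i_0\le b_1$. Since then the first tape has read $i-i_0\le b_1$ letters, so the second has read at most $K(b_1+1)$ letters by \eqref{eq:linear}, and $j-i\le j-i_0\le b_1+K(b_1+1)$. The case $j\le\ell-1<i$ follows by mirroring.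
\end{proof}

\begin{proposition}\label{prop:regular}
The relation $R_<=\{(w,w')\in R:\hat w'<\hat w\}$ is rational, and $S$ is regular.
\end{proposition}

\begin{proof}
We describe a two-tape automaton for $R_<$. On input $(w,w')$ it simulates $T$, and it keeps three more pieces of information.

\emph{Annotations.} For each tape it stores a value in $\Gamma$. The initial value $\mu_0$ is guessed. On reading the $e$-th letter $a_e$ of the tape it guesses a new value $\mu_e$ with $a_e\cdot\mu_e=\mu_{e-1}$. Acceptance requires the last value to be $\nu(\varepsilon)$. In an accepting run, backward induction on $e$ gives $\mu_e=\nu(a_{e+1}\cdots a_n)$, and conversely these correct values pass all tests. So the automaton knows the letter of index $e$ of the annotated word when it reads $a_e$, and the letter of index $0$ at the start.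

\emph{Buffer.} It compares $\hat w$ and $\hat w'$ index by index, beginning with index $0$ in the initial state. While no difference has been found and the cut is $(i,j)$, it stores which tape is ahead and the $|i-j|$ annotated letters by which it is ahead. A letter read on the leading tape is appended to the buffer; a letter read on the other tape is compared with the first letter of the buffer, which is then removed. There is no transition that would make the buffer longer than $b_2$.

\emph{Verdict.} At the first index where the letters differ, the automaton requires the letter of $\hat w'$ to be the smaller one, records this, and drops the buffer. It accepts if $T$ accepts, both annotations end in $\nu(\varepsilon)$, and the difference has been recorded.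

The state set is finite, and every accepted pair lies in $R_<$. Conversely let $(w,w')\in R_<$, with first differing index $\ell$. Take any accepting run of $T$ on $(w,w')$ and the correct annotations. The difference is found at the first moment with $\min(i,j)=\ell$. Before that moment $\min(i,j)<\ell$, so the buffer holds at most $b_2$ letters by Lemma~\ref{lem:delay}, and the pair is accepted. Thus $R_<$ is rational. Its domain is $D\setminus S$, which is therefore regular, and so is $S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:finite} and the paragraph after it, the existence of a regular cross-section reduces to the case of a nonempty relation with finite classes, which is Proposition~\ref{prop:regular}. Lemma~\ref{lem:kernel} gives $f$. Hence $\mathbf{RatEq}(\Sigma^*)\subseteq\mathbf{KerRatF}(\Sigma^*)$, and the other inclusion was noted in Section~\ref{sec:intro}.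
\end{proof}

\section{Consequences}\label{sec:cons}

In this section the classes may be infinite. We write $\mathrm{Id}$ for the identity relation on all words over the alphabet at hand.

\begin{corollary}\label{cor:equiv}
For $R\subseteq\Sigma^*\times\Sigma^*$ the following are equivalent: (i) $R\in\mathbf{RatEq}(\Sigma^*)$; (ii) $R=\ker f$ for a rational function $f$ into some $\Delta^*$; (iii) $R=\ker f$ for a rational function $f\subseteq R$ with $f\circ f=f$; (iv) $R$ is a rational equivalence relation on its domain that has a regular cross-section. So no output alphabet other than $\Sigma$ is needed.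
\end{corollary}

\begin{proof}
(i)$\Rightarrow$(iv) is Theorem~\ref{thm:main}, (iv)$\Rightarrow$(iii) is Lemma~\ref{lem:kernel}, (iii)$\Rightarrow$(ii) holds with $\Delta=\Sigma$, and (ii)$\Rightarrow$(i) is the inclusion $\mathbf{KerRatF}(\Sigma^*)\subseteq\mathbf{RatEq}(\Sigma^*)$.
\end{proof}

\begin{corollary}\label{cor:complement}
If $R\in\mathbf{RatEq}(\Sigma^*)$ has domain $D$, then $(D\times D)\setminus R$ is rational.
\end{corollary}

\begin{proof}
Let $R=\ker f$ with $f$ a rational function into $\Sigma^*$. The relation $\{(x,y):x\ne y\}$ on $\Sigma^*$ is rational: a two-tape automaton reads a common prefix in alternation, and then either two different letters followed by arbitrary words, or a nonempty word on one tape only. The composition of $f$, this relation and $f^{-1}$ is $\{(u,v)\in D\times D:f(u)\ne f(v)\}=(D\times D)\setminus R$.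
\end{proof}

\begin{corollary}\label{cor:difunctional}
A rational relation $P\subseteq\Sigma^*\times\Delta^*$ satisfies $PP^{-1}P\subseteq P$ if and only if $P=\{(u,v):f(u)=g(v)\}$ for rational functions $f$ and $g$.
\end{corollary}

\begin{proof}
If $P$ has this form and $(u,v),(u',v),(u',v')\in P$, then $f(u)=g(v)=f(u')=g(v')$, so $(u,v')\in P$. Conversely let $PP^{-1}P\subseteq P$. Take two new letters $1,2$, put $P'=\{(1u,2v):(u,v)\in P\}$, and let
\[
R=P'\cup P'^{-1}\cup P'P'^{-1}\cup P'^{-1}P',
\]
a rational relation over $\Sigma\cup\Delta\cup\{1,2\}$. View $P'$ as the edge set of an undirected bipartite graph between words beginning with $1$ and words beginning with $2$. Then $R$ is the set of pairs joined by a walk of length $1$ or $2$. The hypothesis says that the endpoints of a walk of length $3$ are adjacent, so every walk of length at least $3$ can be shortened by $2$. Hence $R$ is the set of pairs joined by a walk of positive length, which is an equivalence relation on the set of non-isolated vertices. By Theorem~\ref{thm:main}, $R=\ker h$ with $h$ a rational function. The functions $f(u)=h(1u)$ and $g(v)=h(2v)$ are rational, and $f(u)=g(v)$ holds if and only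 if $(1u,2v)\in R$, that is, $(1u,2v)\in P'$, that is, $(u,v)\in P$.
\end{proof}

\begin{corollary}\label{cor:effective}
Given a transducer for a relation $R$ that is promised to be an equivalence relation on its domain $D$, one can compute a regular cross-section of $R$, and hence a rational function $f$ with $R=\ker f$.
\end{corollary}

\begin{proof}
We use that the closure properties of Section~\ref{sec:prelim} are effective, that inclusion of regular languages is decidable, and the standard fact that it is decidable whether a rational relation is a function. Enumerate all finite automata over $\Sigma$. The language $S$ of such an automaton is a cross-section of $R$ if and only if $S\subseteq D$, $\mathrm{dom}(R\cap(\Sigma^*\times S))=D$, and $R\cap(S\times S)\subseteq\mathrm{Id}$. The first two conditions compare regular languages. The third holds if and only if the rational relation $(R\cap(S\times S))\cup\mathrm{Id}$ is a function: a pair $(s,s')$ of $R\cap(S\times S)$ with $s\ne s'$ gives $s$ the two images $s$ and $s'$, and without such a pair the union is $\mathrm{Id}$. The search terminates by Theorem~\ref{thm:main}, and Lemma~\ref{lem:kernel} gives $f$.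
\end{proof}

\begin{thebibliography}{1}

\bibitem{RER}
\emph{Rational Equivalence Relations}, \texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
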